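# A null system with no null zero dimensional extension

## Cutting the circle for an irrational rotation

Let $\theta$ be irrational, let $\mathbb T=\mathbb R/\mathbb Z$, and let $Tx=x+\theta$. Fix times $a_1<\dots<a_n$ and a precision $\varepsilon>0$. How many sets do we need to cover the circle if, inside each set, every position $x+a_i\theta$ is to be known up to $\varepsilon$? Cut $\mathbb T$ into $r=\lceil 1/\varepsilon\rceil$ half-open arcs of length at most $\varepsilon$. Since $T$ is an isometry, two points in the same arc stay within $\varepsilon$ of each other at all times. So $r$ sets suffice, for every $n$ and every choice of times.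

Now replace the circle by a zero dimensional space. We cut it: put $I=[0,\frac12)$ and code each $x$ by the sequence $c_x(n)=1_I(x+n\theta)$, $n\in\mathbb Z$. How many of the $2^n$ patterns $(c_x(a_1),\dots,c_x(a_n))$ occur? As $x$ runs around the circle, the $i$-th symbol changes only at $x=-a_i\theta$ and at $x=\frac12-a_i\theta$. These at most $2n$ points cut the circle into at most $2n$ half-open arcs $[\cdot,\cdot)$, and the pattern is constant on each. So at most $2n$ patterns occur.

Let $Z$ be the closure of $\{(x,c_x):x\in\mathbb T\}$ in $\mathbb T\times\{0,1\}^{\mathbb Z}$, with $R(x,c)=(x+\theta,\sigma c)$, where $(\sigma c)(n)=c(n+1)$. It maps onto $\mathbb T$ by $(x,c)\mapsto x$. If $(x,c)\in Z$, then, passing to the limit, $c(n)=1$ when $x+n\theta\in(0,\frac12)$ and $c(n)=0$ when $x+n\theta\in(\frac12,1)$. I claim that $c$ determines $x$. Let $(x,c),(x',c')\in Z$ with $d=x'-x\ne0$. The open half circle $(\frac12,1)-d$ is different from $(\frac12,1)$, so it meets $(0,\frac12)$ in a nonempty open set. The orbit of $x$ is dense, so some $x+n\theta$ lies in this set. Then $c(n)=1$, while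 $x'+n\theta\in(\frac12,1)$ gives $c'(n)=0$. Hence $Z$ embeds in $\{0,1\}^{\mathbb Z}$ and is zero dimensional. Taking the closure adds no new patterns on a finite set $J$ of times, so there are at most $2|J|$ of them.

The rotation takes no decision near the points $0$ and $\frac12$. The zero dimensional space does: every point must be declared $0$ or $1$, at every time. The price was a growth from "bounded" to "linear" in the number of times. Could the price of such decisions be exponential?

## Sequence entropy, null systems, and extensions

**Definition 1 (systems, extensions).** A topological dynamical system (TDS) is a pair $(X,T)$ with $X$ a compact metric space and $T:X\to X$ a homeomorphism. A TDS $(Z,R)$ is an extension of $(X,T)$ if there is a continuous surjection $\pi:Z\to X$ with $\pi\circ R=T\circ\pi$ (a factor map). The extension is zero dimensional if $Z$ has a basis of clopen sets.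

**Definition 2 (sequence entropy, null).** For covers $\mathcal U_1,\dots,\mathcal U_n$ of $X$ the join $\bigvee_i\mathcal U_i$ consists of the sets $U_1\cap\dots\cap U_n$ with $U_i\in\mathcal U_i$, and $N(\mathcal V)$ is the minimal cardinality of a subcover of $\mathcal V$. For an increasing sequence $A=\{a_1<a_2<\cdots\}$ of nonnegative integers and a finite open cover $\mathcal U$,
$$h^A_{\mathrm{top}}(T,\mathcal U)=\limsup_{n\to\infty}\frac1n\log N\Big(\bigvee_{i=1}^nT^{-a_i}\mathcal U\Big),\qquad h^A_{\mathrm{top}}(T)=\sup_{\mathcal U}h^A_{\mathrm{top}}(T,\mathcal U).$$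
The system is null if $h^A_{\mathrm{top}}(T)=0$ for every such $A$.

Ordinary topological entropy is the case $A=\{0,1,2,\dots\}$. The Lebesgue number lemma says that for a finite open cover of a compact metric space there is $\lambda>0$ such that every set of diameter less than $\lambda$ lies in one element of the cover.

In our example, take $\varepsilon<\lambda$: the rotation satisfies $N(\bigvee_{i\le n}T^{-a_i}\mathcal U)\le\lceil1/\varepsilon\rceil$, so it is null. (The arcs are not open, but each lies in an element of the join, and this is all one needs to bound $N$.) For $Z$ and a finite open cover $\mathcal V$ there is $w$ such that any set of points agreeing in $c(j)$, $|j|\le w$, lies in one element of $\mathcal V$. With $J=\bigcup_{i\le n}(a_i+[-w,w])$ we get $N(\bigvee_{i\le n}R^{-a_i}\mathcal V)\le2|J|\le2(2w+1)n$. So $Z$ is null too: the rotation has a null zero dimensional extension.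

It is known that a TDS with zero topological entropy has a zero dimensional extension with zero topological entropy. The following question is posed in "LOCAL ENTROPY THEORY", http://www.math.tau.ac.il/~glasner/papers/local-entropy-revised.pdf : does every null system admit a zero dimensional extension which is null? The answer is no.

**Theorem A.** There is a closed shift-invariant set $X\subset[0,1]^{\mathbb Z}$ with shift $\sigma$, $(\sigma x)(n)=x(n+1)$, such that:

1. For every finite open cover $\mathcal U$ of $X$ there is $c=c(\mathcal U)$ with $N\big(\bigvee_{i=1}^n\sigma^{-a_i}\mathcal U\big)\le c\,n^2$ for every sequence $A$ and all $n\ge1$. In particular $(X,\sigma)$ is null.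
2. If $\pi:(Z,R)\to(X,\sigma)$ is any extension in which $\pi^{-1}\{x:x(0)=0\}$ and $\pi^{-1}\{x:x(0)=1\}$ are separated by a clopen set, then $h^A_{\mathrm{top}}(R)\ge\log2$ for some $A$. This covers every zero dimensional extension, so no zero dimensional extension of $(X,\sigma)$ is null.

A second result, Theorem B in the last section, characterizes the systems that do have a null zero dimensional extension.

## Rounding, shattering, and entropy at least $\log 2$

Suppose $\pi:(Z,R)\to(X,\sigma)$ is an extension with $X\subset[0,1]^{\mathbb Z}$, and $B\subset Z$ is clopen, contains $\pi^{-1}\{x(0)=1\}$ and misses $\pi^{-1}\{x(0)=0\}$. If $\pi(z)=x$, the sequence $n\mapsto1_B(R^nz)$ is a rounding of $x$: it is $1$ where $x(n)=1$ and $0$ where $x(n)=0$. Where $0<x(n)<1$ the extension may choose, and its choice may depend on all of $z$. We want an $X$ that is simple when read with finite precision, but such that every rounding is complicated. Here is the measure of complication.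

**Definition 3 (shattering, VC dimension).** A family of $\{0,1\}$-valued functions on a set $P$ shatters a finite set $P_0\subset P$ if every function $P_0\to\{0,1\}$ is the restriction of a member of the family. A table $F:U\times P\to\{0,1\}$ shatters $P_0$ if its rows $F(u,\cdot)$ do. The VC dimension is the supremum of the sizes of shattered sets.

Examples: the family $\{1_{\{j\}}:j\in\mathbb Z\}$ shatters $\{0\}$ but no two-point set, as the pattern $11$ is missing; its VC dimension is $1$. For the codings of the rotation, a shattered set of size $k$ needs $2^k\le2k$, so the VC dimension is at most $2$.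

We write $[n]=\{1,\dots,n\}$. The Sauer–Shelah lemma says: if no $K$-set is shattered ($K\ge1$), the family has on any $t$-set at most
$$\sum_{k<K}\binom tk\le(t+1)^{K-1}\tag{1}$$
restrictions. (The last inequality: each subset of $[t]$ of size at most $K-1$ is the image, apart from a dummy symbol, of a function from $[K-1]$ to $[t]\cup\{*\}$.)

**Lemma 1.** Let $(Z,R)$ be a TDS and $B\subset Z$ clopen such that $\{n\mapsto1_B(R^nz):z\in Z\}$ shatters finite sets $J\subset\mathbb Z$ of arbitrarily large size. Then $h^A_{\mathrm{top}}(R)\ge\log2$ for some $A$.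

*Proof.* The purpose is to put larger and larger shattered sets one after the other, each dwarfing everything before it. Subsets of shattered sets are shattered, so every size is available. Choose $k_1<k_2<\cdots$ with $(k_1+\dots+k_{l-1})/k_l\to0$, and shattered sets $J_l$ with $|J_l|=k_l$. Let $\mathcal U=\{B,Z\setminus B\}$; both sets are nonempty, since otherwise nothing would be shattered. The cover $\bigvee_{j\in J_l}R^{-j}\mathcal U$ is a partition whose pieces $\{z:1_B(R^jz)=f(j)\ \forall j\in J_l\}$ are nonempty for all $2^{k_l}$ functions $f$. So its only subcover is itself, and $N=2^{k_l}$. The same holds for $J_l+c$, since $\bigvee_{j\in J_l}R^{-(j+c)}\mathcal U=R^{-c}\bigvee_{j\in J_l}R^{-j}\mathcal U$ and $R^c$ is a homeomorphism. Choose $c_l$ such that $J_1+c_1<J_2+c_2<\cdots$ are consecutive blocks of nonnegative integers (every element of one is smaller than every element of the next), and let $A$ enumerate their union. With $n_l=k_1+\dots+k_l$, the join over $i\le n_l$ refines the join over the block $J_l+c_l$, so $N(\bigvee_{i\le n_l}R^{-a_i}\mathcal U)\ge2^{k_l}$. Since $k_l/n_l\to1$,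 $h^A_{\mathrm{top}}(R,\mathcal U)\ge\log2$. $\square$

So for every $m$ we look for a finite table $V:U\times P\to\{0,\dots,m\}$; its rows, divided by $m$, will be written into points of $[0,1]^{\mathbb Z}$. Call $F:U\times P\to\{0,1\}$ a rounding of $V$ if $F=0$ where $V=0$ and $F=1$ where $V=m$. Two properties are wanted. First, on any $P'\subset P$, the rows should be within distance $1$ of polynomially many (in $|P'|$) functions, uniformly in $m$; after division by $m$ the error is $1/m$. Second, every rounding should shatter a set of size $m$.

## Levels, and why they must be linked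

A sensible first try puts arbitrary patterns at every height. Let $m\ge2$, $P=[r]$, let $U$ be the set of pairs $(j,w)$ with $0\le j\le m-1$, $w\in\{0,1\}^r$, and let $V((j,w),p)=j+w_p$. Every row is within $1$ of one of the $m$ constant functions. Every threshold rounding $F=1_{\{V\ge h\}}$, $1\le h\le m$, shatters all of $P$, because of the rows with $j=h-1$. But a rounding need not be a threshold. Let $F=0$ on all rows with $j<m-1$ and $F=1$ on all rows with $j=m-1$. Rows with $j<m-1$ never take the value $m$, and rows with $j=m-1\ge1$ never take the value $0$. So $F$ is a rounding, and it has only two different rows, both constant: it shatters no two-point set.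

The failure is precise: nothing forces the decisions at level $j$ (values $j,j+1$) to agree with those at level $j+1$ (values $j+1,j+2$). The remedy is that each entry of value $j+1$ in a pattern at level $j$ should be the same entry of the table, same row and same column, as an entry of a pattern at level $j+1$.

Here is the mechanism in the smallest case, $m=2$. Consider two $2\times2$ subtables, which I call charts, of levels $0$ and $1$:
$$\begin{pmatrix}1&0\\0&1\end{pmatrix},\qquad\begin{pmatrix}1&2\\2&1\end{pmatrix}.$$
A rounding turns them into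
$$\begin{pmatrix}*&0\\0&*\end{pmatrix},\qquad\begin{pmatrix}*&1\\1&*\end{pmatrix}.$$
Suppose the rounding shatters not even one column, so that each column is constant. Then each star is $0$ in the first chart and $1$ in the second. If one star of the first chart is the same entry as a star of the second, this is a contradiction. For shattering one column the conclusion is visible at once, since the shared column contains both a $0$ and a $2$. What we keep is the argument, with "each column is constant" replaced by "no $K$-set of columns is shattered". We will need a $0$–$1$ matrix $O$ such that every low-complexity matrix has nearly the same number of ones on the cells with $O=1$ as on those with $O=0$. In a chart at level $j$ the values will be $j$ on half of the cells ("low") and $j+1$ on the other half ("high"). The ones of a low-complexity rounding are then almost equally many on low and high cells. High cells at level $j$ are low cells at level $j+1$. Low cells at level $0$ carry no ones; high cells at level $m-1$ carry only ones. If the increase per level is at most $\delta n^2$ per chart,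 with $\delta=\frac1{4m}$, we cannot get from $0$ to about $n^2/2$ in $m$ steps.

## A matrix of small discrepancy

This section produces $O$. We recall Hoeffding's inequality: a sum of at most $M$ independent uniform signs exceeds $s>0$ in absolute value with probability at most $2e^{-s^2/(2M)}$.

**Lemma 2.** For $K\ge1$ and $\delta\in(0,1)$ there are $n$ and $O:[n]^2\to\{0,1\}$ such that every $S:[n]^2\to\{0,1\}$ whose rows shatter no $K$-set of columns satisfies
$$\Big|\sum_{a,i}(2O(a,i)-1)S(a,i)\Big|\le\delta n^2.\tag{2}$$

For $K=1$ admissible matrices have constant columns, the sum in (2) is a sum of column sums of $2O-1$, and $O=\begin{pmatrix}1&0\\0&1\end{pmatrix}$ with $n=2$ gives $0$ for all admissible $S$. This is the matrix of the $2\times2$ charts above.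

*Proof.* **Step 1: an admissible matrix is close to one with boundedly many distinct rows.** This makes a union bound possible. Take a maximal set of rows of $S$ pairwise differing in more than $\delta n/2$ columns, and let $r$ be its size. If $r\ge2$, pick $t=\lceil4\ln r/\delta\rceil$ columns independently and uniformly. Two given rows of this set agree on all of them with probability at most $(1-\delta/2)^t\le e^{-\delta t/2}\le r^{-2}$. There are fewer than $r^2$ pairs, so with positive probability all $r$ rows are distinct on the at most $t$ chosen columns. By (1),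
$$r\le(t+1)^{K-1}\le\Big(\frac{4\ln r}\delta+2\Big)^K.$$
A power of $\ln r$ grows more slowly than $r$, so $r\le C$ with $C=C(K,\delta)$ independent of $n$ and $S$. By maximality every row of $S$ differs from some row of the set in at most $\delta n/2$ columns. Replacing each row by such a row gives $S'$ with at most $C$ distinct rows, differing from $S$ in at most $\delta n^2/2$ entries.

**Step 2: a random $O$ works for all $S'$ at once.** There are at most $2^{Cn}C^n$ matrices with at most $C$ distinct rows: choose $C$ rows, then assign one to each index. For fixed $S'$ and uniformly random $O$, the sum $\sum(2O-1)S'$ consists of at most $n^2$ independent signs, so by Hoeffding with $s=\delta n^2/2$ it exceeds $\delta n^2/2$ in absolute value with probability at most $2e^{-\delta^2n^2/8}$. For large $n$, $2^{Cn}C^n\cdot2e^{-\delta^2n^2/8}<1$. So some $O$ has $|\sum(2O-1)S'|\le\delta n^2/2$ for all such $S'$. Passing from $S'$ to $S$ costs at most $\delta n^2/2$, and (2) follows. $\square$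

The all-ones matrix shatters nothing, so it is admissible, and (2) gives
$$O\text{ and }1-O\text{ each have at least }\tfrac{(1-\delta)n^2}2\text{ ones.}\tag{3}$$

## Swapping neighboring levels

From now on fix $m\ge2$, $K\ge1$, $\delta=\frac1{4m}$, and $n,O$ from Lemma 2. Elements $e=(a,i)\in[n]^2$ are called cells. This section says which levels a shared cell links. Let $L=\{0,\dots,m-1\}$ be the set of levels. Let $\lambda_1$ be the permutation of $L$ swapping $(0,1),(2,3),\dots$ and $\lambda_0$ the one swapping $(1,2),(3,4),\dots$ (pairs inside $L$; other points fixed). Put $O_j=O$ for $j$ even, $O_j=1-O$ for $j$ odd, and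
$$W(j,e)=j+O_j(e)\qquad(j\in L,\ e\in[n]^2).$$
So $W(j,\cdot)$ is the chart at level $j$.

**Rule (W).** $W(j\cdot\lambda_{O(e)},e)=W(j,e)$ for all $j,e$. Moreover, if $j<m-1$ and $O_j(e)=1$, then $\lambda_{O(e)}$ swaps $j$ and $j+1$.

*Proof.* Let $O_j(e)=1$ and $j<m-1$. If $j$ is even, $O(e)=1$, and $\lambda_1$ swaps $j,j+1$. If $j$ is odd, $O(e)=0$, and $\lambda_0$ swaps $j,j+1$. In both cases $O_{j+1}(e)=1-O_j(e)=0$, so $W(j,e)=W(j+1,e)=j+1$. If $O_j(e)=0$ and $j\ge1$, then $O_{j-1}(e)=1$, and we are in the previous case with $j-1$. If $j=0$ and $O_0(e)=0$, then $O(e)=0$ and $\lambda_0$ fixes $0$. If $j=m-1$ and $O_{m-1}(e)=1$, then $\lambda_{O(e)}$ would pair $m-1$ with $m\notin L$, so it fixes $m-1$. In the last two cases there is nothing to show. $\square$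

In the small case $m=2$, $O=\begin{pmatrix}1&0\\0&1\end{pmatrix}$, the permutation $\lambda_1$ swaps the two levels and $\lambda_0$ is the identity. A cell $(1,1)$ links levels $0$ and $1$ with common value $1$; a cell $(1,2)$ links level $0$ to itself with value $0$ and level $1$ to itself with value $2$.

## A finite group in which commuting rectangles are broken

We want a finite set $Q$ of charts, and for each chart $q$ and each cell $e=(a,i)$ a partner chart $qt_e$ that shares row $a$ and column $i$ with $q$. So let $Q$ be a group generated by involutions $t_e$; let $Q_a$ be the subgroup generated by the $t_{ai}$ with $a$ fixed, and $Q^i$ the one generated by the $t_{ai}$ with $i$ fixed. The rows are to be the left cosets of the $Q_a$, the columns the left cosets of the $Q^i$, and chart $q$ has rows $qQ_a$ and columns $qQ^i$. Finiteness matters because we will sum over all charts. For the polynomial count we want charts to overlap rarely: if two rows share two columns, this should happen inside a single chart.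

The obvious candidate is the group $G\le\mathbb Z_2^{[n]^2}\times\mathrm{Sym}(L)$ generated by $g_e=(1_e,\lambda_{O(e)})$, with $G_a,G^i$ defined in the same way. Here is where it fails. Suppose $a\ne b$, $i\ne k$ and $O(a,k)=O(b,i)$. (If $n\ge3$ this happens: among three cells in pairwise different rows and columns, two have the same value.) Then $x=g_{ak}\in G_a$ and $y=g_{bi}\in G^i$ commute. The rows $G_a$ and $yG_a$ are different, because the $\mathbb Z_2$-part of $y$ is not supported in row $a$; the columns $G^i$ and $xG^i$ are different for a similar reason. Yet both rows meet both columns: $1\in G_a\cap G^i$, $x\in G_a\cap xG^i$, $y\in yG_a\cap G^i$, and $xy=yx\in xG^i\cap yG_a$. Two rows with the same index $a$ never lie in a common chart. So two rows share two columns without any chart containing them. We need a finite group in which such $x$ and $y$ cannot close up a rectangle. The idea is to define $Q$ by its action on a set that contains, for each cell $(a,i)$, a piece where moving along $Q_a$ and moving along $Q^i$ lead into two different parts, glued along two points only.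

**Construction of $Q$.** All permutations act on the right: $\omega\cdot(gh)=(\omega\cdot g)\cdot h$. In $\mathbb Z_2^n\times\mathrm{Sym}(L)$, with $e_1,\dots,e_n$ the standard generators of $\mathbb Z_2^n$, let
$$R_a=\langle s_{ai}:i\in[n]\rangle,\quad s_{ai}=(e_i,\lambda_{O(a,i)}),\qquad C_i=\langle s'_{ai}:a\in[n]\rangle,\quad s'_{ai}=(e_a,\lambda_{O(a,i)}).$$
All these generators have order $2$. Reading the $k$-th coordinate of $\mathbb Z_2^n$ gives homomorphisms $\chi_k:R_a\to\mathbb Z_2$ with $\chi_k(s_{ak})=1$ and $\chi_k(s_{ai})=0$ for $i\ne k$, and $\chi'_b:C_i\to\mathbb Z_2$ with $\chi'_b(s'_{bi})=1$ and $\chi'_b(s'_{ai})=0$ for $a\ne b$.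

Let $Y_{ai}$ be $R_a\sqcup C_i$ with $1\sim1$ and $s_{ai}\sim s'_{ai}$ identified; in it we view $R_a$ and $C_i$ as subsets meeting in exactly these two points. Let $\Omega$ be the disjoint union of $L$, all $R_a$, all $C_i$, and all $Y_{ai}$. Define permutations $t_{bk}$ of $\Omega$ as follows.

- On $L$: $\lambda_{O(b,k)}$.
- On $R_a$: right multiplication by $s_{ak}$ if $b=a$, the identity otherwise.
- On $C_i$: right multiplication by $s'_{bi}$ if $k=i$, the identity otherwise.
- On $Y_{ai}$: if $(b,k)=(a,i)$, right multiplication by $s_{ai}$ on $R_a$ and by $s'_{ai}$ on $C_i$ (consistent: both swap the two identified points). If $b=a$, $k\ne i$: right multiplication by $s_{ak}$ on $R_a$, the identity on $C_i\setminus R_a$. If $b\ne a$, $k=i$: right multiplication by $s'_{bi}$ on $C_i$, the identity on $R_a\setminus C_i$. Otherwise the identity.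

Each $t_{bk}$ is an involution. Let $Q=\langle t_e:e\in[n]^2\rangle$, a finite group, $Q_a=\langle t_{ai}:i\in[n]\rangle$ and $Q^i=\langle t_{ai}:a\in[n]\rangle$.

The component $L$ carries the levels, the components $R_a$ and $C_i$ will provide retractions onto $Q_a$ and $Q^i$, and the $Y_{ai}$ break the rectangles. In the small case $m=2$, $O=\begin{pmatrix}1&0\\0&1\end{pmatrix}$, the groups $R_1$ and $C_1$ have four elements each and $Y_{11}$ has six points. In $G$ the elements $g_{12}$ and $g_{21}$ commute. In $Q$, apply $t_{12}t_{21}$ and $t_{21}t_{12}$ to $1\in Y_{11}$: the first gives $1\cdot t_{12}=s_{12}\in R_1\setminus C_1$, which $t_{21}$ fixes; the second gives $1\cdot t_{21}=s'_{21}\in C_1\setminus R_1$, which $t_{12}$ fixes. So $t_{12}t_{21}\ne t_{21}t_{12}$.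

**Step 1: $s_{ai}\mapsto t_{ai}$ $(i\in[n])$ extends to a homomorphism $\theta_a:R_a\to Q$, and $s'_{ai}\mapsto t_{ai}$ $(a\in[n])$ extends to a homomorphism $\theta^i:C_i\to Q$.** The step shows that the gluing did not make $Q_a$ and $Q^i$ larger than intended. All $t_e$ preserve each component of $\Omega$, so it suffices to give, for every component, a homomorphism into its symmetric group with the right values on the generators. For $\theta_a$:

- On $L$: the projection $R_a\to\mathrm{Sym}(L)$, which sends $s_{ai}$ to $\lambda_{O(a,i)}$.
- On $R_a$: the regular action, $r$ acting as right multiplication by $r$. On $R_b$, $b\ne a$: the trivial one.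
- On $C_k$: among the $t_{ai}$, only $t_{ak}$ acts nontrivially, so $r\mapsto t_{ak}^{\chi_k(r)}$.
- On $Y_{ak}$: on $R_a$ every $t_{ai}$ acts as right multiplication by $s_{ai}$, so we take the regular action. On $C_k\setminus R_a$ only $t_{ak}$ acts nontrivially, as right multiplication by $s'_{ak}$, which preserves $\{1,s'_{ak}\}$ and hence $C_k\setminus R_a$. So $r$ acts there as right multiplication by $(s'_{ak})^{\chi_k(r)}$.
- On $Y_{bk}$, $b\ne a$: only $t_{ak}$ acts nontrivially, so $r\mapsto t_{ak}^{\chi_k(r)}$.

For $\theta^i$: on $L$ the projection; on $C_i$ the regular action, on $C_k$ with $k\ne i$ the trivial one; on $R_b$ only $t_{bi}$ acts nontrivially, so $c\mapsto t_{bi}^{\chi'_b(c)}$; on $Y_{bi}$ the regular action on $C_i$, and right multiplication by $s_{bi}^{\chi'_b(c)}$ on $R_b\setminus C_i$; on $Y_{bk}$ with $k\ne i$ only $t_{bi}$ acts nontrivially, so $c\mapsto t_{bi}^{\chi'_b(c)}$.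

**Step 2: the retractions.** We now get maps that read off the $Q_a$-part or the $Q^i$-part of a word. Every element $q\in Q$ acts on the component $R_a$ as right multiplication by an element $\rho_a(q)$ of $R_a$. This gives a homomorphism $\rho_a:Q\to R_a$ with $\rho_a(t_{ai})=s_{ai}$ and $\rho_a(t_{bi})=1$ for $b\ne a$. On generators $\rho_a\theta_a=\mathrm{id}$. Put $r_a=\theta_a\rho_a:Q\to Q_a$ (first $\rho_a$). Similarly the component $C_i$ gives $\rho^i:Q\to C_i$ with $\rho^i(t_{ai})=s'_{ai}$ and $\rho^i(t_{ak})=1$ for $k\ne i$, and $r^i=\theta^i\rho^i:Q\to Q^i$.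

**Step 3: four facts.** These are all we use about $Q$.

**(Q1)** $r_a:Q\to Q_a$ is a homomorphism, the identity on $Q_a$, with $r_a(t_{bk})=1$ for $b\ne a$; and $r^i:Q\to Q^i$ is a homomorphism, the identity on $Q^i$, with $r^i(t_{bk})=1$ for $k\ne i$. Hence $r_a(Q^i)=\langle t_{ai}\rangle=r^i(Q_a)$, and $r_a(Q_b)=1$ for $b\ne a$, $r^i(Q^k)=1$ for $k\ne i$.

*Proof.* $r_a(t_{ai})=\theta_a(s_{ai})=t_{ai}$, so $r_a$ is the identity on $Q_a$. The rest is read off on generators: for example $Q^i$ is generated by the $t_{bi}$, and $r_a$ sends $t_{ai}$ to itself and the others to $1$. $\square$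

**(Q2)** $t_e\mapsto\lambda_{O(e)}$ defines a homomorphism $Q\to\mathrm{Sym}(L)$, and $Q$ acts transitively on $L$.

*Proof.* This is the action on the component $L$. By (3) both values of $O$ occur, so both $\lambda_0$ and $\lambda_1$ are used, and they connect $0,1,2,\dots,m-1$ in a path. $\square$

**(Q3)** If $x,z\in Q_a$, $y,y'\in Q^i$ and $xy'=yz$, then $x\in\langle t_{ai}\rangle$ or $y\in\langle t_{ai}\rangle$.

*Proof.* Apply both sides to the point $1\in Y_{ai}$. Write $x=\theta_a(r)$ with $r\in R_a$. By Step 1, $1\cdot x=r$. If $x\notin\langle t_{ai}\rangle$, then $r\notin\{1,s_{ai}\}$, so $1\cdot x\in R_a\setminus C_i$. On this set $Q^i$ acts through powers of $t_{ai}$, which preserve it; so $1\cdot xy'\in R_a\setminus C_i$. In the same way, if $y\notin\langle t_{ai}\rangle$, then $1\cdot y\in C_i\setminus R_a$, on which $Q_a$ acts through powers of $t_{ai}$, so $1\cdot yz\in C_i\setminus R_a$. The two sets are disjoint, so both cannot happen. $\square$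

**(Q4)** $Q_a\cap Q^i=\langle t_{ai}\rangle$, a group of order $2$. $Q^i\cap Q^k=1$ for $i\ne k$. If $i,k,l$ are distinct and $t_{ai}^\alpha t_{ak}^\beta t_{al}^\gamma=1$, then $\alpha,\beta,\gamma$ are even.

*Proof.* If $q\in Q_a\cap Q^i$, then $q=r_a(q)\in r_a(Q^i)=\langle t_{ai}\rangle$. The order is $2$ because $\rho_a(t_{ai})=s_{ai}\ne1$. If $q\in Q^i\cap Q^k$, then $q=r^i(q)\in r^i(Q^k)=1$. For the last statement apply $r^i$, $r^k$, $r^l$: they leave $t_{ai}^\alpha=1$, $t_{ak}^\beta=1$, $t_{al}^\gamma=1$ respectively. $\square$

## The table $V$, and two rows that share two columns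

Let
$$U=\{(a,\xi):a\in[n],\ \xi\in Q/Q_a\},\qquad P=\{(i,\zeta):i\in[n],\ \zeta\in Q/Q^i\}$$
(left cosets). Call $u=(a,\xi)$ and $p=(i,\zeta)$ neighbors if $\xi\cap\zeta\ne\emptyset$. The level of $q\in Q$ is $\ell(q)=0\cdot q\in L$, so
$$\ell(qt_e)=\ell(q)\cdot\lambda_{O(e)}.\tag{4}$$
Define
$$V(u,p)=W(\ell(q),(a,i))\ \text{ if }q\in\xi\cap\zeta,\qquad V(u,p)=0\ \text{ if }\xi\cap\zeta=\emptyset.$$
This is well defined. If $q\in\xi\cap\zeta$, then $\xi\cap\zeta=q(Q_a\cap Q^i)=\{q,qt_{ai}\}$ by (Q4), and by (4) and Rule (W) both points give the same value. So $V:U\times P\to\{0,\dots,m\}$. In the chart $q$, formed by the rows $(a,qQ_a)$ and columns $(i,qQ^i)$, the table $V$ is the matrix $W(\ell(q),\cdot)$, and the charts $q$ and $qt_{ai}$ share the row with index $a$ and the column with index $i$.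

**Lemma 3.** Let $u=(a,\xi)\ne u'=(b,\xi')$ in $U$ and $p=(i,\zeta)\ne p'=(k,\zeta')$ in $P$, with both $u,u'$ neighbors of both $p,p'$. Then $a\ne b$, $i\ne k$, $|\zeta\cap\zeta'|=1$ and $\xi\cap\xi'\cap\zeta\cap\zeta'\ne\emptyset$.

*Proof.* We walk around the rectangle and read the closed walk through the retractions. Choose $q_1\in\xi\cap\zeta$, $q_2\in\xi\cap\zeta'$, $q_3\in\xi'\cap\zeta'$, $q_4\in\xi'\cap\zeta$, and put
$$x=q_1^{-1}q_2\in Q_a,\quad y'=q_2^{-1}q_3\in Q^k,\quad z=q_3^{-1}q_4\in Q_b,\quad y=q_4^{-1}q_1\in Q^i,$$
so that $xy'zy=1$.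

**Case $a=b$, $i\ne k$.** Then $\xi\ne\xi'$. Apply $r^i$: $r^i(x)$ and $r^i(z)$ lie in $\langle t_{ai}\rangle$, $r^i(y')=1$, $r^i(y)=y$. So $y\in\langle t_{ai}\rangle\subset Q_a$. As $q_1=q_4y$, $\xi=q_1Q_a=q_4Q_a=\xi'$, a contradiction.

**Case $a\ne b$, $i=k$.** Then $\zeta\ne\zeta'$. Apply $r_a$: $r_a(x)=x$, $r_a(z)=1$, and $r_a(y'),r_a(y)\in\langle t_{ai}\rangle$. So $x\in\langle t_{ai}\rangle\subset Q^i$. As $q_2=q_1x$, $\zeta=\zeta'$, a contradiction.

**Case $a=b$, $i=k$.** Then $\xi\ne\xi'$ and $\zeta\ne\zeta'$, and $xy'=y^{-1}z^{-1}$ with $x,z^{-1}\in Q_a$ and $y',y^{-1}\in Q^i$. By (Q3), $x\in\langle t_{ai}\rangle$, so $\zeta=\zeta'$ as $q_2=q_1x$, or $y\in\langle t_{ai}\rangle$, so $\xi=\xi'$ as $q_1=q_4y$. Both are contradictions. This is the rectangle that defeated the group $G$.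

**Case $a\ne b$, $i\ne k$.** This is the remaining case, and we produce the common chart. Apply $r_a$: $x\,t_{ak}^{r}t_{ai}^{s}=1$ for some $r,s$, since $r_a(y')\in r_a(Q^k)=\langle t_{ak}\rangle$, $r_a(z)=1$ and $r_a(y)\in\langle t_{ai}\rangle$. Since $q_2=q_1x$,
$$\mu:=q_1t_{ai}^{-s}=q_2t_{ak}^{r}.$$
The first expression is in $\xi\cap\zeta$, the second in $\xi\cap\zeta'$, so $\mu\in\xi\cap\zeta\cap\zeta'$. Now
$$(\mu^{-1}q_3)\,z\,(q_4^{-1}\mu)=1,\qquad\mu^{-1}q_3\in Q^k,\quad q_4^{-1}\mu\in Q^i.$$
Apply $r_b$: $t_{bk}^{r'}z\,t_{bi}^{s'}=1$ for some $r',s'$. Since $q_4=q_3z$,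
$$\nu:=q_4t_{bi}^{s'}=q_3t_{bk}^{-r'}\in\xi'\cap\zeta\cap\zeta'.$$
Finally $\mu$ and $\nu$ both lie in $\zeta\cap\zeta'$, so $\mu^{-1}\nu\in Q^i\cap Q^k=1$ by (Q4). Hence $\mu=\nu\in\xi\cap\xi'\cap\zeta\cap\zeta'$, and $\zeta\cap\zeta'=\mu(Q^i\cap Q^k)=\{\mu\}$. $\square$

**Proposition 4.**

(A) For every finite $P'\subset P$ there is a family $\Psi$ of at most $\binom{|P'|}2$ functions $P'\to\{0,\dots,m\}$ such that for every $u\in U$ with at least two neighbors in $P'$ some $\psi\in\Psi$ satisfies $|V(u,p)-\psi(p)|\le1$ for all $p\in P'$.

(B) If $F:U\times P\to\{0,1\}$ satisfies $F=0$ where $V=0$ and $F=1$ where $V=m$, then $F$ shatters some $K$-subset of $P$.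

## Few rows up to an error of one

*Proof of Proposition 4(A).* **Step 1: one function for each pair of columns.** We define $\Psi$. Let $p=(i,\zeta)\ne p'=(k,\zeta')$ be in $P'$. If they have no common neighbor, they contribute nothing. If they have exactly one common neighbor $u$, put $V(u,\cdot)|_{P'}$ in $\Psi$. If they have at least two, then Lemma 3 gives $i\ne k$ and $\zeta\cap\zeta'=\{\gamma_{pp'}\}$; moreover every common neighbor $(a,\xi)$ has $\gamma_{pp'}\in\xi$, as one sees by applying Lemma 3 to it and another common neighbor. In this case put in $\Psi$ the function $\psi$ with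
$$\psi(p'')=\ell(\gamma_{pp'})\text{ if }p''\in D,\qquad\psi(p'')=0\text{ if }p''\in P'\setminus D,\qquad D=\{(l,\zeta'')\in P':\gamma_{pp'}\in\zeta''\}.$$

**Step 2: all pairs of neighbors of a given row point to the same chart.** Let $u=(a,\xi)$ have at least two neighbors in $P'$. If $u$ is the only common neighbor of some pair in $P'$, then $V(u,\cdot)|_{P'}\in\Psi$ and we are done. Otherwise $\gamma_{pp'}$ is defined and lies in $\xi$ for all pairs $p,p'$ of neighbors of $u$ in $P'$. Let $p,p',p''$ be three distinct neighbors of $u$ in $P'$, with indices $i,k,l$ and cosets $\zeta,\zeta',\zeta''$. The indices are pairwise distinct by Lemma 3. The elements $\gamma_{pp'},\gamma_{pp''}$ both lie in $\xi\cap\zeta$; the elements $\gamma_{pp''},\gamma_{p'p''}$ in $\xi\cap\zeta''$; the elements $\gamma_{p'p''},\gamma_{pp'}$ in $\xi\cap\zeta'$. With (Q4),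
$$\gamma_{pp'}^{-1}\gamma_{pp''}\in\langle t_{ai}\rangle,\qquad\gamma_{pp''}^{-1}\gamma_{p'p''}\in\langle t_{al}\rangle,\qquad\gamma_{p'p''}^{-1}\gamma_{pp'}\in\langle t_{ak}\rangle.$$
The product of these three elements is $1$, so by the last part of (Q4) each of them is $1$. Hence $\gamma_{pp'}=\gamma_{pp''}=\gamma_{p'p''}$.

**Step 3: the error is at most one.** Fix one pair $p,p'$ of neighbors of $u$ in $P'$, let $\gamma=\gamma_{pp'}\in\xi$, and take $\psi,D$ as in Step 1. By Step 2, $\gamma=\gamma_{pp''}\in\zeta''$ for any further neighbor $p''=(l,\zeta'')$, so all neighbors of $u$ in $P'$ lie in $D$. For $(l,\zeta'')\in D$ we have $\gamma\in\xi\cap\zeta''$, so the value of $V(u,\cdot)$ there is $W(\ell(\gamma),(a,l))\in\{\ell(\gamma),\ell(\gamma)+1\}$, within $1$ of $\psi=\ell(\gamma)$. Elements of $P'\setminus D$ are not neighbors of $u$, and there $V(u,\cdot)=0=\psi$. $\square$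

Notice that $\psi$ forgets the matrix $O$ altogether: at precision $1$ a chart is a constant.

## Every rounding shatters a $K$-set

*Proof of Proposition 4(B).* Suppose $F$ shatters no $K$-set.

**Step 1: pass to charts.** For $q\in Q$ put $F_q(a,i)=F((a,qQ_a),(i,qQ^i))$. The rows of $F_q$ shatter no $K$-set of columns, because the points $(i,qQ^i)$, $i\in[n]$, are distinct and a shattered set of columns would give a shattered set of such points. Since $qt_{ai}Q_a=qQ_a$ and $qt_{ai}Q^i=qQ^i$,
$$F_{qt_e}(e)=F_q(e).\tag{5}$$
Let $Q_j^*=\{q\in Q:\ell(q)=j\}$. By transitivity (Q2), these sets are the cosets of the stabilizer of $0$, so $|Q_j^*|=|Q|/m$.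

**Step 2: count ones on high and on low cells.** Put
$$M_j^+=\sum_{q\in Q_j^*}\ \sum_{e:O_j(e)=1}F_q(e),\qquad M_j^-=\sum_{q\in Q_j^*}\ \sum_{e:O_j(e)=0}F_q(e).$$
Then $M_j^+-M_j^-=\sum_{q\in Q_j^*}\sum_e(2O_j(e)-1)F_q(e)$. As $2O_j-1=\pm(2O-1)$, Lemma 2 gives
$$M_j^+\le M_j^-+\delta n^2\frac{|Q|}m.\tag{6}$$

**Step 3: high cells at level $j$ are low cells at level $j+1$.** Let $j<m-1$. Then $O_j(e)=1$ if and only if $O_{j+1}(e)=0$. For such $e$, Rule (W) says that $\lambda_{O(e)}$ swaps $j$ and $j+1$, so by (4) $q\mapsto qt_e$ is a bijection from $Q_j^*$ to $Q_{j+1}^*$. By (5), $\sum_{q\in Q_j^*}F_q(e)=\sum_{q\in Q_{j+1}^*}F_q(e)$. Summing over these $e$,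
$$M_j^+=M_{j+1}^-.\tag{7}$$

**Step 4: the two ends.** If $\ell(q)=0$ and $O_0(e)=0$, the corresponding value of $V$ is $0$, so $F_q(e)=0$; hence $M_0^-=0$. If $\ell(q)=m-1$ and $O_{m-1}(e)=1$, the value of $V$ is $m$, so $F_q(e)=1$; by (3), $M_{m-1}^+\ge\frac{(1-\delta)n^2}2\cdot\frac{|Q|}m$.

**Step 5: chaining.** By (6) and (7), $M_0^+\le\delta n^2|Q|/m$ and $M_j^+\le M_{j-1}^++\delta n^2|Q|/m$ for $1\le j\le m-1$. So $M_{m-1}^+\le m\delta n^2|Q|/m$. With Step 4, $\frac{1-\delta}2\le m\delta=\frac14$, that is, $\delta\ge\frac12$. But $\delta=\frac1{4m}\le\frac18$, a contradiction. $\square$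

## Writing the tables on sparse positions

For each $m\ge2$ let $(U_m,P_m,V_m)$ be the table constructed above with $K=m$. All these sets are finite. We now build $X$, placing the columns of all tables at positions of $\mathbb Z$ so sparse that two nonzero coordinates reveal the shift and the table.

Choose injections $\tau_m:P_m\to\{2^k:k\ge0\}$ with pairwise disjoint images $D_m$, and put $D=\bigcup_mD_m$. If $2^a-2^b=2^c-2^d>0$, then $2^b(2^{a-b}-1)=2^d(2^{c-d}-1)$; comparing powers of $2$ gives $b=d$ and then $a=c$. So a nonzero difference of elements of $D$ determines the ordered pair. (For $1,2,4,8$ the positive differences $1,3,7,2,6,4$ are indeed distinct.) For $u\in U_m$ let $x_u\in[0,1]^{\mathbb Z}$ be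
$$x_u(\tau_m(p))=\frac{V_m(u,p)}m\quad(p\in P_m),\qquad x_u=0\text{ elsewhere},$$
and let $X$ be the closure of $\{\sigma^kx_u:k\in\mathbb Z,\ u\in\bigcup_mU_m\}$. It is closed and shift-invariant.

*Proof of Theorem A(1).* **Step 1: counting restrictions up to $\varepsilon$.** We show: for $\varepsilon\in(0,1)$ there is $C'_\varepsilon$ such that for every finite nonempty $J\subset\mathbb Z$ there is a set $\mathcal S$ of at most $C'_\varepsilon|J|^2$ functions $J\to[0,1]$ such that every $\sigma^kx_u|_J$ is within $\varepsilon$, in sup norm, of an element of $\mathcal S$.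

First, put in $\mathcal S$ the functions $c\,1_{\{j\}}$, $c\in\varepsilon\mathbb Z\cap[0,1]$, $j\in J$; there are at most $|J|(1+1/\varepsilon)$ of them, and they handle all elements with at most one nonzero coordinate in $J$.

Next, let $\sigma^kx_u$, $u\in U_m$, have nonzero coordinates $j<j'$ in $J$. Then $j+k,j'+k\in D_m$. Their difference $j'-j$ determines $j+k$ and $j'+k$, hence $k$, and also $m$ because the sets $D_m$ are disjoint. For any pair $(k,m)$ let
$$P'=\{p\in P_m:\tau_m(p)-k\in J\},\qquad N_{k,m}=|P'|.$$
Every two-element subset of $P'$ gives the two-element subset $\{j,j'\}\subset J$ of the points $\tau_m(p)-k$, and by what we just saw each $\{j,j'\}$ arises from at most one $(k,m)$. So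
$$\sum_{k,m}\binom{N_{k,m}}2\le\binom{|J|}2.\tag{8}$$
A nonzero coordinate of $\sigma^kx_u$ in $J$ is at a point $\tau_m(p)-k$ with $V_m(u,p)\ne0$, so $p$ is a neighbor of $u$; thus $u$ has at least two neighbors in $P'$. If $m\ge1/\varepsilon$, take $\Psi$ from Proposition 4(A) and put in $\mathcal S$ the functions equal to $\psi(p)/m$ at $\tau_m(p)-k$, $p\in P'$, and to $0$ elsewhere on $J$. These are at most $\binom{N_{k,m}}2$ functions, and one of them is within $1/m\le\varepsilon$ of $\sigma^kx_u|_J$. If $m<1/\varepsilon$ and $N_{k,m}\ge2$, put all restrictions $\sigma^kx_u|_J$, $u\in U_m$, in $\mathcal S$; there are at most $C_\varepsilon=\max_{m<1/\varepsilon}|U_m|$ of them (let $C_\varepsilon=0$ if no $m\ge2$ satisfies $m<1/\varepsilon$), hence at most $C_\varepsilon\binom{N_{k,m}}2$. By (8), these two kinds together are at most $(1+C_\varepsilon)\binom{|J|}2$ functions. This proves the claim.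

**Step 2: from restrictions to covers.** Let $\mathcal U$ be a finite open cover of $X$. Use the metric $\sum_k2^{-|k|}|x(k)-y(k)|$. If $|x(k)-y(k)|\le2\varepsilon$ for $|k|\le w$, the distance of $x$ and $y$ is at most $6\varepsilon+2\cdot2^{-w}$. So by the Lebesgue number lemma there are $w$ and $\varepsilon\in(0,1)$, depending only on $\mathcal U$, such that any $E\subset X$ with $|x(k)-y(k)|\le2\varepsilon$ for all $x,y\in E$, $|k|\le w$, lies in an element of $\mathcal U$. Given $a_1<\dots<a_n$, let $J=\bigcup_i(a_i+[-w,w])$, so $|J|\le(2w+1)n$, and take $\mathcal S$ from Step 1. The finitely many closed sets $E_s=\{x\in X:\sup_J|x-s|\le\varepsilon\}$, $s\in\mathcal S$, cover all $\sigma^kx_u$, a dense subset of $X$, hence cover $X$. Points $x,y\in E_s$ differ by at most $2\varepsilon$ on $a_i+[-w,w]$, so $\sigma^{a_i}E_s$ lies in some $U_{s,i}\in\mathcal U$. Thus $E_s\subset\bigcap_i\sigma^{-a_i}U_{s,i}$, an element of the join, and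
$$N\Big(\bigvee_{i=1}^n\sigma^{-a_i}\mathcal U\Big)\le|\mathcal S|\le C'_\varepsilon(2w+1)^2n^2.$$
The constant depends only on $\mathcal U$. As $\frac1n\log(cn^2)\to0$, $(X,\sigma)$ is null. $\square$

## Extensions that separate the values $0$ and $1$

*Proof of Theorem A(2).* Let $\pi:(Z,R)\to(X,\sigma)$ be an extension in which the two sets are separated by a clopen set. Passing to the complement if necessary, we have $B\subset Z$ clopen with $\pi^{-1}\{x:x(0)=1\}\subset B$ and $B\cap\pi^{-1}\{x:x(0)=0\}=\emptyset$.

**Step 1: zero dimensional extensions are covered.** The two sets are disjoint and closed. If $Z$ is zero dimensional, each point of the compact set $\pi^{-1}\{x(0)=1\}$ has a clopen neighborhood missing $\pi^{-1}\{x(0)=0\}$, and the union of finitely many of these is such a $B$.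

**Step 2: read off roundings.** Fix $m\ge2$. For $u\in U_m$ choose $z_u\in\pi^{-1}(x_u)$ and set
$$F(u,p)=1_B\big(R^{\tau_m(p)}z_u\big),\qquad u\in U_m,\ p\in P_m.$$
The point $\pi(R^{\tau_m(p)}z_u)=\sigma^{\tau_m(p)}x_u$ has $0$-coordinate $V_m(u,p)/m$. So $F=0$ where $V_m=0$ and $F=1$ where $V_m=m$. By Proposition 4(B) with $K=m$, $F$ shatters a set $P_0\subset P_m$ with $|P_0|=m$. Hence $\tau_m(P_0)\subset\mathbb Z$, of size $m$, is shattered by $\{n\mapsto1_B(R^nz):z\in Z\}$.

**Step 3: conclude.** As $m$ is arbitrary, Lemma 1 gives $h^A_{\mathrm{top}}(R)\ge\log2$ for some $A$. A zero dimensional extension is therefore never null. $\square$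

## The points of $X$ and its invariant measure

**Remark.** The only invariant probability measure of $X$ is the point mass at the fixed point $0$. Indeed, let $x=\lim\sigma^{k_l}x_{u_l}\in X$, $u_l\in U_{m_l}$, have two nonzero coordinates $n<n'$. For large $l$ both coordinates of $\sigma^{k_l}x_{u_l}$ are nonzero, so $n+k_l,n'+k_l\in D_{m_l}$. Since $n'-n$ determines these two points, $k_l$ and $m_l$ are eventually constant, and since $U_{m_l}$ is finite, $x=\sigma^kx_u$ for some $k,u$. So every $x\in X$ has finitely many nonzero coordinates, and $\sigma^nx\to0$ as $n\to\pm\infty$; in particular $0\in X$. For an invariant probability measure $\mu$ and continuous $f$, dominated convergence gives $\int f\,d\mu=\int f\circ\sigma^n\,d\mu\to f(0)$, so $\mu=\delta_0$. Thus nullness can fail to lift to zero dimensional extensions even when the complexity is $O(n^2)$ along every sequence and the measure-theoretic dynamics is trivial.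

## Systems that do have a null zero dimensional extension

The rotation succeeded because its codings had finite VC dimension. This is the general criterion. Below, a set $\mathcal C\subset X\times\{0,1\}^{\mathbb Z}$ is invariant if $(T\times\sigma)(\mathcal C)=\mathcal C$, and the family in (2) consists of all $c$ such that $(x,c)\in\mathcal C$ for some $x\in X$.

**Theorem B.** For a TDS $(X,T)$ the following are equivalent.

1. $(X,T)$ has a null zero dimensional extension.
2. For all disjoint closed $A_0,A_1\subset X$ there is a $T\times\sigma$-invariant set $\mathcal C\subset X\times\{0,1\}^{\mathbb Z}$, projecting onto $X$, such that $c(n)=i$ whenever $(x,c)\in\mathcal C$ and $T^nx\in A_i$, and such that $\{c:(x,c)\in\mathcal C\}$ has finite VC dimension on $\mathbb Z$.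
3. $(X,T)$ has a zero dimensional extension $(Z,R)$ such that for every finite open cover $\mathcal V$ there are $C,d$ with $N(\bigvee_{i=1}^nR^{-a_i}\mathcal V)\le Cn^d$ for all $A$ and $n$.

So lifting nullness to dimension zero is exactly the property (2) of rounding equivariantly with finite VC dimension, and by Theorem A a null system, even one with quadratic complexity along every sequence, can fail it.

*Proof.* **(3) implies (1).** A polynomial bound gives $h^A_{\mathrm{top}}(R,\mathcal V)=0$ for all $A$ and $\mathcal V$.

**(1) implies (2).** We read the roundings off a clopen set. Let $\pi:(Z,R)\to(X,T)$ be a null zero dimensional extension. As in Step 1 of the proof of Theorem A(2), there is a clopen $B\subset Z$ with $\pi^{-1}A_1\subset B$ and $B\cap\pi^{-1}A_0=\emptyset$. Put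
$$\mathcal C=\{(\pi(z),(1_B(R^nz))_{n\in\mathbb Z}):z\in Z\}.$$
Replacing $z$ by $Rz$ applies $T\times\sigma$, and $R$ is bijective, so $\mathcal C$ is invariant. It projects onto $X$. If $T^n\pi(z)=\pi(R^nz)\in A_1$, then $R^nz\in B$ and the $n$-th symbol is $1$; if it is in $A_0$, the symbol is $0$. If the VC dimension were infinite, Lemma 1 would give $h^A_{\mathrm{top}}(R)\ge\log2$ for some $A$, contradicting nullness.

**(2) implies (3), Step 1: closed codings for countably many pairs.** We need enough pairs to separate points, and closed sets of codings. Choose countably many pairs $(A_0^k,A_1^k)$ of disjoint closed sets such that for all $x\ne x'$ some $k$ has $x\in A_0^k$, $x'\in A_1^k$; for example all pairs of disjoint closed balls with rational radii and centers in a countable dense set. Choose disjoint closed sets $\widehat A_i^k$ with $A_i^k\subset\operatorname{int}\widehat A_i^k$ (for nonempty $A_i^k$ take the points at distance at most $\eta$ from $A_i^k$, with $3\eta$ the distance of $A_0^k$ and $A_1^k$). Let $\mathcal C_k$ be as in (2) for $(\widehat A_0^k,\widehat A_1^k)$, and let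 $\mathcal D_k$ be its closure. It is closed, invariant, and projects onto $X$. If $(x,c)\in\mathcal D_k$ and $T^nx\in A_i^k$, take $(x_l,c_l)\in\mathcal C_k$ converging to $(x,c)$; eventually $T^nx_l\in\widehat A_i^k$, so $c_l(n)=i$, and $c(n)=i$. The projection $\Sigma_k$ of $\mathcal D_k$ to $\{0,1\}^{\mathbb Z}$ is closed and shift-invariant. On finite sets it has the same restrictions as the family $\{c:(x,c)\in\mathcal C_k\}$, because convergence in $\{0,1\}^{\mathbb Z}$ means eventual equality on finite sets. So it has finite VC dimension $d_k$.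

**Step 2: the extension.** Let
$$Z=\{(x,(c^k)_k):(x,c^k)\in\mathcal D_k\ \text{for all }k\},$$
with $R$ the restriction of $T\times\prod_k\sigma$. Then $Z$ is compact, metrizable and invariant, and projects onto $X$, since for given $x$ the $c^k$ can be chosen independently. The map $Z\to\prod_k\Sigma_k$ forgetting $x$ is injective: if $x\ne x'$ occurred with the same $(c^k)_k$, choose $k$ with $x\in A_0^k$, $x'\in A_1^k$; then $c^k(0)$ would be both $0$ and $1$. A continuous injection of a compact space is a homeomorphism onto its image, so $Z$ is conjugate to a closed invariant subset of $\prod_k\Sigma_k$, and is zero dimensional.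

**Step 3: the polynomial bound.** Let $\mathcal V$ be a finite open cover of $Z$. By the Lebesgue number lemma in $\prod_k\Sigma_k$ there are $w,k_0$ such that any set of points agreeing in all $c^k(j)$, $k\le k_0$, $|j|\le w$, lies in an element of $\mathcal V$. Given $a_1<\dots<a_n$, let $J=\bigcup_i(a_i+[-w,w])$, $|J|\le(2w+1)n$, and split $Z$ into classes of points agreeing in all $c^k(j)$, $k\le k_0$, $j\in J$. For a class $E$ and each $i$, the points of $R^{a_i}E$ agree in all $c^k(j)$, $k\le k_0$, $|j|\le w$, so $R^{a_i}E$ lies in an element of $\mathcal V$, and $E$ in an element of the join. By (1) applied to $\Sigma_k$ with $K=d_k+1$, the number of classes is bounded, and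
$$N\Big(\bigvee_{i\le n}R^{-a_i}\mathcal V\Big)\le\prod_{k\le k_0}\big((2w+1)n+1\big)^{d_k}\le Cn^d,\qquad d=\sum_{k\le k_0}d_k,\quad C=(2w+2)^d,$$
for all $A$ and $n$. $\square$
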